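\title{Sums of values of rational functions with rational poles}

\begin{abstract}
Let $K$ be a number field and let $f\in K(x)$ be a nonconstant rational function whose poles are all simple and lie in $K\cup\{\infty\}$. We prove that for all sufficiently large $n$ every element of $K$ is a sum of $n$ values of $f$ at points of $K$. This is Conjecture 1.3 of \cite{SV}; the case of at most three poles is Theorem 1.2 there. The result follows from an identity $\sum_i f(\nu_i(y))=Ay+B$ with $A\neq 0$ in which every $\nu_i$ is a M\"obius transformation over $K$. We also determine exactly which $f$ with $K$-rational poles of arbitrary orders admit such an identity.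
\end{abstract}

\section{The question and the results}

Let $K$ be a finite extension of $\mathbb{Q}$ and let $f\in K(x)$ be a nonconstant rational function. Is there an $n$ such that every $c\in K$ is a sum of $n$ values of $f$ at points of $K$?

The most visible obstruction is boundedness. Over $\mathbb{Q}$, sums of values of $x^2$ are never negative, and a sum of $n$ values of $1/(x^2+1)$ lies in $(0,n]$. The first function has a pole of even order; the poles of the second are not in $\mathbb{Q}$. Suppose instead that all poles are simple and lie in $K\cup\{\infty\}$. Near a pole $q\in K$ we have $f=a/t+O(1)$ with $a\in K^*$ and $t=x-q$ (with $t=1/x$ if $q=\infty$). As $t$ tends to $0$ in a completion of $K$ from all directions, the values become large in all directions. So one expects no obstruction of this kind. By \cite[Theorem 1.2]{SV} there is indeed none when $f$ has at most $3$ poles: for $n\gg1$, every $c\in K$ is a sum $\sum_{i=1}^n f(x_i)$ with $x_i\in K-\{\text{poles of }f\}$. Conjecture 1.3 of \cite{SV} says that the bound on the number of poles is unnecessary. We prove it.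

A \emph{M\"obius map} is an element of $PGL_2(K)$, viewed as a degree-one element of $K(y)$ and as a bijection of $K\cup\{\infty\}$.

\begin{theorem}\label{thm:simple}
Let $f\in K(x)$ be nonconstant with all poles simple and in $K\cup\{\infty\}$.
\begin{enumerate}
\item[(i)] There are $n_0\ge1$, M\"obius maps $\nu_1,\dots,\nu_{n_0}$, and $A\in K^*$, $B\in K$ with
\begin{equation}\label{eq:identity}
\sum_{i=1}^{n_0}f(\nu_i(y))=Ay+B\qquad\text{in }K(y).
\end{equation}
\item[(ii)] For every $n\ge n_0+1$ and every $c\in K$ there are $x_1,\dots,x_n\in K-\{\text{poles of }f\}$ with $\sum_{i=1}^n f(x_i)=c$. In particular Conjecture 1.3 of \cite{SV} is true.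
\end{enumerate}
\end{theorem}

An identity \eqref{eq:identity} is a solution of the problem with a free parameter, and part (ii) follows at once. We record the deduction over an arbitrary extension field, since it costs nothing.

\begin{proposition}\label{prop:deduce}
Let $f\in K(x)$ be nonconstant and suppose that \eqref{eq:identity} holds with $A\ne0$. Then for every field $L\supseteq K$, every $n\ge n_0+1$ and every $c\in L$ there are $x_1,\dots,x_n\in L-\{\text{poles of }f\}$ with $\sum_{i=1}^n f(x_i)=c$.
\end{proposition}

\begin{proof}
Let $E$ be the set of poles of $f$ in $L$, and let $Y$ be the finite set of $y\in L$ for which some $\nu_i(y)$ lies in $E\cup\{\infty\}$. Fix any $x_{n_0+2},\dots,x_n\in L-E$. As $x_{n_0+1}$ runs through the infinite set $L-E$, the nonconstant function $f$ takes infinitely many values, so we can choose $x_{n_0+1}$ such that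
\[
y:=A^{-1}\Bigl(c-B-\sum_{i>n_0}f(x_i)\Bigr)\notin Y .
\]
Put $x_i=\nu_i(y)$ for $i\le n_0$. Then $\sum_{i=1}^nf(x_i)=Ay+B+\sum_{i>n_0}f(x_i)=c$.
\end{proof}

Thus part (ii) of Theorem~\ref{thm:simple} follows from part (i), and it holds verbatim, with the same $n_0$, for $c$ and the $x_i$ in any field $L\supseteq K$.

The method also shows for which functions with rational poles of higher order an identity \eqref{eq:identity} exists. Substituting $(y-B)/A$ for $y$, we may ask for the right side to be $y$. The obstruction is a sign, as the example $x^2$ suggests. Let $f\in K(x)$ be nonconstant with all poles in $K\cup\{\infty\}$, and let $e$ be the maximal order of its poles. For a pole $q$ of order $e$ let $\alpha_q\in K^*$ be the coefficient of $(x-q)^{-e}$ in the expansion of $f$ at $q$ (of $x^e$ if $q=\infty$).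

\begin{theorem}\label{thm:general}
The following are equivalent.
\begin{enumerate}
\item[(a)] There are $n\ge1$ and M\"obius maps $\nu_1,\dots,\nu_n$ with $\sum_{i=1}^nf(\nu_i(y))=y$.
\item[(b)] Either $e$ is odd; or $e$ is even and for every real embedding $v$ of $K$ there are two poles $q,q'$ of order $e$ with $v(\alpha_q)>0>v(\alpha_{q'})$.
\end{enumerate}
If they hold, there is $N$ such that for every field $L\supseteq K$, every $n\ge N$ and every $c\in L$, the equation $\sum_{i=1}^nf(x_i)=c$ is solvable with $x_i\in L-\{\text{poles of }f\}$.
\end{theorem}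

In particular (a) holds for every $f$ with $K$-rational poles if $K$ is totally imaginary, and for every such $f$ with $e$ odd over any $K$. The last assertion of Theorem~\ref{thm:general} follows from (a) by Proposition~\ref{prop:deduce}. For $e=1$ the theorem contains Theorem~\ref{thm:simple}; we nevertheless prove the case of simple poles first, because there the construction is explicit.

\medskip
\noindent\textbf{The idea.} A sum $\sum_i f\circ\nu_i$ has the form $Ay+B$ exactly when its principal parts at all finite points cancel and its pole at $\infty$ is at most simple. So, when all poles are simple, we have to cancel residues at finite points without losing the pole at $\infty$. The difficulty is that the residues lie in $K$, while the only coefficients at our disposal are multiplicities, that is, nonnegative integers: we may repeat a function $f\circ\nu$, but not multiply it by an element of $K$, nor even subtract it. Translating a function translates its set of poles. We therefore encode residues in the group algebra of $(K,+)$ and look for linear relations over this algebra with nonnegative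 coefficients. Cramer's rule supplies relations; the work lies in making their coefficients nonnegative. The pole at $\infty$ then survives, because translation does not change the coefficient of $y$ and the multiplicities are nonnegative.

\section{M\"obius sums and polar measures}\label{sec:polar}

A \emph{M\"obius sum} of $f$ is a function $\sum_{i=1}^nf\circ\nu_i$ with $n\ge1$ and M\"obius maps $\nu_i$. Sums of M\"obius sums are M\"obius sums, and if $h$ is a M\"obius sum, so is $h\circ\nu$ for every M\"obius map $\nu$.

Let $\mathbb{Q}[K]$ be the group algebra of $(K,+)$: it has the $\mathbb{Q}$-basis $[p]$, $p\in K$, and the product $[p][q]=[p+q]$. It is a commutative ring. Let $\mathbb{N}[K]\subset\mathbb{Q}[K]$ be the set of elements with nonnegative integer coefficients. For $\kappa=\sum_u\kappa(u)[u]$ put $\|\kappa\|=\sum_u\kappa(u)$. This is multiplicative, and it is positive on nonzero elements of $\mathbb{N}[K]$; so a product of nonzero elements of $\mathbb{N}[K]$ is nonzero. For a $\mathbb{Q}$-vector space $W$ let $W[K]=W\otimes\mathbb{Q}[K]$. Its elements are the finite sums $\sum_pc_p[p]$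 with coefficients $c_p\in W$, and it is a module over $\mathbb{Q}[K]$.

Fix $e\ge1$, and let $h\in K(y)$ have all its finite poles in $K$ and of order at most $e$, with principal part $\sum_{k=1}^ec_{p,k}(y-p)^{-k}$ at $p$. The \emph{polar measure} of $h$ is
\[
\pi(h)=\sum_{p}(c_{p,1},\dots,c_{p,e})\,[p]\in W[K],\qquad W=K^e .
\]
For $e=1$ this is $\sum_p\operatorname{Res}_p(h)[p]\in K[K]$. For $\kappa\in\mathbb{N}[K]$ put
\[
(\kappa*h)(y)=\sum_u\kappa(u)\,h(y-u).
\]
The function $h(y-u)$ has at $p+u$ the principal part that $h$ has at $p$. Hence
\begin{equation}\label{eq:pi}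
\pi(h_1+h_2)=\pi(h_1)+\pi(h_2),\qquad \pi(\kappa*h)=\kappa\,\pi(h),
\end{equation}
and $\pi(h)=0$ means that $h$ is a polynomial.

Now let $\kappa\ne0$. If $h$ is a M\"obius sum of $f$, so is $\kappa*h$. If $h$ is regular at $\infty$, so is $\kappa*h$. If the polynomial part of $h$ has degree $d\geq 1$ and leading coefficient $\alpha$, then that of $\kappa*h$ has degree $d$ and leading coefficient $\|\kappa\|\alpha$, because translation does not change a leading coefficient and $\|\kappa\|>0$.

\section{Three identities by hand}\label{sec:hand}

\subsection*{Two poles}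
Let $f(x)=\alpha x+\beta+a/x$ with $\alpha,a\in K^*$. The substitution $y\mapsto-y/2$ multiplies the coefficient at $\infty$ by $-\frac12$ and the residue at $0$ by $-2$. Hence
\[
f(y)+f(y)+f(-y/2)=\tfrac32\alpha y+3\beta .
\]
The residues cancel, and the pole at $\infty$ survives.

\subsection*{Four poles, positive residues}
Over $\mathbb{Q}$ let $f(x)=x+\frac1{x-1}+\frac1x+\frac1{x+1}$. Now the same substitution moves poles:
\[
f(-y/2)=-\tfrac y2-2\Bigl(\tfrac1{y-2}+\tfrac1y+\tfrac1{y+2}\Bigr).
\]
The two polar measures are $\sigma=[1]+[0]+[-1]$ and $-2\sigma'$ with $\sigma'=[2]+[0]+[-2]$. To cancel them we cross-multiply, $2\sigma'\cdot\sigma+\sigma\cdot(-2\sigma')=0$, that is, we translate each function by the poles of the other: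
\[
2\sum_{q\in\{-2,0,2\}}f(y-q)+\sum_{p\in\{-1,0,1\}}f\Bigl(-\frac{y-p}2\Bigr)=\Bigl(6-\frac32\Bigr)y=\frac92\,y .
\]
Indeed, every way of writing a point as $p+q$ with $p\in\{-1,0,1\}$ and $q\in\{-2,0,2\}$ contributes $2$ to the residue of the first sum at this point and $-2$ to that of the second; the constants cancel by symmetry. Both multipliers $2\sigma'$ and $\sigma$ lie in $\mathbb{N}[\mathbb{Q}]$ because the first measure has only positive and the second only negative coefficients. With residues of mixed signs, cross-multiplication would require negative multiplicities.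

\subsection*{Mixed signs}
Let $f(x)=x+\frac2{x-1}-\frac1x+\frac2{x+1}$, with polar measure $2[1]-[0]+2[-1]$. Multiplying by $\kappa=[1]+[0]+[-1]$ makes it positive:
\[
\sigma:=\kappa\,\pi(f)=2[2]+[1]+3[0]+[-1]+2[-2].
\]
So $g=\kappa*f=f(y-1)+f(y)+f(y+1)$ has the form $3y+\sum_pc_p/(y-p)$ with all $c_p>0$, and we proceed as before. Put $\tilde g(y)=g(-y/2)$. Since the residues of $g$ are symmetric under $p\mapsto-p$, we have $\pi(\tilde g)=-2\sigma'$ with $\sigma'=\sum_pc_p[2p]$, and
\[
(2\sigma')*g+\sigma*\tilde g=\Bigl(2\cdot9\cdot3-9\cdot\frac32\Bigr)y=\frac{81}2\,y,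
\]
where $9=\|\sigma\|=\|\sigma'\|$, and where the constant vanishes because the left side is an odd function.

The choice of $\kappa$ is no accident. Put $S=[1]+[-1]$. The pole $0$ with the wrong sign is the midpoint of the other two, so $[0]=[2\cdot0]$ occurs in $S^2=[2]+2[0]+[-2]$. With $\kappa=S+[0]$ we have $\kappa(S-[0])=S^2-[0]$, and so
\[
\kappa\,(2S-[0])=2\kappa(S-[0])+\kappa=2(S^2-[0])+\kappa ,
\]
a sum of elements with nonnegative coefficients.

\subsection*{What remains}
Three features of these examples are special. The residues at the outermost poles had the right sign and dominated; for a general $f$ we use M\"obius maps to plant large residues at the vertices of a simplex that contains all other poles. The residues were rational, so there were two signs; for $r=[K:\mathbb{Q}]>1$ the two signs are replaced by $r+1$ narrow cones in $K\cong\mathbb{Q}^r$, and cross-multiplication by Cramer's rule. Finally, negative residues came from $y\mapsto-y/2$; planting will give residues in any prescribed direction.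

\section{Elimination with nonnegative coefficients}\label{sec:elim}

Let $W$ be a finite-dimensional $\mathbb{Q}$-vector space with the maximum norm with respect to a fixed basis. For $\xi\in W$ and a rational $\rho>0$ put
\[
U(\xi,\rho)=\{\lambda(\xi+w):\lambda\in\mathbb{Q}_{>0},\ w\in W,\ |w|<\rho\}.
\]
This cone is closed under multiplication by positive rationals and under addition:
\[
\lambda(\xi+w)+\lambda'(\xi+w')=(\lambda+\lambda')\Bigl(\xi+\frac{\lambda w+\lambda'w'}{\lambda+\lambda'}\Bigr).
\]
Let $U=U(\xi,\rho)$ with $0\notin U$. An element of $W[K]$ is called \emph{$U$-positive} if it is nonzero and all its nonzero coefficients lie in $U$. As $U$ is closed under addition and $0\notin U$, nothing cancels when $U$-positive elements are added. So sums of $U$-positive elements, and products of $U$-positive elements with nonzero elements of $\mathbb{N}[K]$, are $U$-positive.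

\begin{lemma}\label{lem:elim}
Let $\dim W=d\ge1$, let $\xi_1,\dots,\xi_d$ be a basis of $W$ and $\xi_0=-(\xi_1+\dots+\xi_d)$. There is a rational $\rho>0$ such that the cones $U_i=U(\xi_i,\rho)$ do not contain $0$ and the following holds. If $\varpi_i\in W[K]$ is $U_i$-positive for $0\le i\le d$, then there are nonzero $\kappa_0,\dots,\kappa_d\in\mathbb{N}[K]$ with $\sum_{i=0}^d\kappa_i\varpi_i=0$.
\end{lemma}

For $W=\mathbb{Q}$, $\xi_1=1$, $\xi_0=-1$, this is the cross-multiplication of Section~\ref{sec:hand}: take $\kappa_0=\varpi_1$ and $\kappa_1=-\varpi_0$, and clear denominators.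

\begin{proof}
We use the following identity. If $M$ is a commutative ring and $z_0,\dots,z_d\in M^d$, then
\begin{equation}\label{eq:cramer}
\sum_{i=0}^d(-1)^i\det(z_k)_{k\ne i}\;z_i=0,
\end{equation}
where $(z_k)_{k\ne i}$ is the matrix with columns $z_k$, $k\neq i$, in increasing order of $k$. Indeed, the $j$-th coordinate of the left side is the expansion along the first row of the $(d+1)\times(d+1)$ determinant obtained from the matrix with columns $z_0,\dots,z_d$ by putting a second copy of its $j$-th row on top.

Use the fixed basis of $W$ to form determinants, and put $D_i=(-1)^i\det(\xi_k)_{k\ne i}$. By \eqref{eq:cramer} over $\mathbb{Q}$, $\sum D_i\xi_i=0$. Since $\xi_1,\dots,\xi_d$ is a basis, $D_0\ne0$ and the linear relations among $\xi_0,\dots,\xi_d$ are the multiples of $(1,\dots,1)$. So all $D_i$ equal one nonzero number; let $\sigma$ be its sign. By continuity there is a rational $\rho>0$ such that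
\[
\sigma(-1)^i\det(\xi_k+w_k)_{k\ne i}>0\quad\text{for all $i$, whenever all }|w_k|<\rho .
\]
In particular no $\xi_k+w_k$ with $|w_k|<\rho$ is zero, so $0\notin U_k$; and since a determinant is linear in each column,
\begin{equation}\label{eq:detpos}
\sigma(-1)^i\det(u_k)_{k\ne i}>0\quad\text{whenever }u_k\in U_k\text{ for all }k\ne i .
\end{equation}

Now let $\varpi_k=\sum_pc_{k,p}[p]$ be $U_k$-positive. The basis of $W$ identifies $W[K]$ with $\mathbb{Q}[K]^d$. Put
\[
\kappa_i'=\sigma(-1)^i\det(\varpi_k)_{k\ne i}
=\sum_{(p_k)_{k\ne i}}\sigma(-1)^i\det(c_{k,p_k})_{k\ne i}\Bigl[\sum_{k\ne i}p_k\Bigr]\in\mathbb{Q}[K],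
\]
where $p_k$ runs through the points with $c_{k,p_k}\ne0$. The sum is not empty, and by \eqref{eq:detpos} all its coefficients $\sigma(-1)^i\det(c_{k,p_k})_{k\ne i}$ are positive rationals. So $\kappa_i'$ is nonzero with nonnegative coefficients, and \eqref{eq:cramer} over the ring $\mathbb{Q}[K]$ gives $\sum\kappa_i'\varpi_i=0$. Multiply all $\kappa_i'$ by a common denominator of their coefficients.
\end{proof}

By \eqref{eq:pi} we obtain:

\begin{corollary}\label{cor:elim}
Let $W=K^e$ and $d=\dim_{\mathbb{Q}}W$, and let $\xi_i$, $\rho$, $U_i$ be as in Lemma~\ref{lem:elim}. If $h_0,\dots,h_d\in K(y)$ are functions for which $\pi(h_i)\in W[K]$ is defined and $U_i$-positive, then there are nonzero $\kappa_i\in\mathbb{N}[K]$ such that $\sum_{i=0}^d\kappa_i*h_i$ is a polynomial.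
\end{corollary}

It remains to produce M\"obius sums whose polar measures are $U$-positive for a given cone $U$.

\section{Smoothing in a simplex}\label{sec:smooth}

Let $r=[K:\mathbb{Q}]$, fix a $\mathbb{Q}$-basis $\theta_1,\dots,\theta_r$ of $K$, and for $v=\sum v_i\theta_i$ put $|v|=\max|v_i|$; on $K^e$ we use the maximum of the norms of the components. Limits in $K$ refer to this norm. Addition and multiplication are continuous. So is inversion at $u\ne0$: the matrix of multiplication by $u$ depends continuously on $u$ and has determinant $N_{K/\mathbb{Q}}(u)\ne0$, and matrix inversion is continuous there.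

For a positive integer $T$ let
\[
P_i=T\theta_i\quad(1\le i\le r),\qquad P_0=-T(\theta_1+\dots+\theta_r).
\]
These $r+1$ points are nonzero and are the vertices of a simplex with barycenter $0$. Solving $v=\sum_k\tau_kP_k$, $\sum_k\tau_k=1$ for $v=\sum v_i\theta_i$ gives the barycentric coordinates
\[
\tau_0(v)=\frac1{r+1}\Bigl(1-\frac{v_1+\dots+v_r}T\Bigr),\qquad \tau_i(v)=\tau_0(v)+\frac{v_i}T\quad(1\le i\le r).
\]
Put $\Delta=\{v\in K:\tau_k(v)\ge0\ \forall k\}$, $\operatorname{int}\Delta=\{v\in K:\tau_k(v)>0\ \forall k\}$ and $S=\sum_{k=0}^r[P_k]\in\mathbb{N}[K]$. Since $\tau_k(v)\to\frac1{r+1}$ as $T\to\infty$, any given finite subset of $K$ lies in $\Delta$ once $T$ is large. Also $0\in\operatorname{int}\Delta$.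

The next lemma generalizes the third example of Section~\ref{sec:hand}: if the coefficients at the vertices dominate, all other coefficients can be absorbed.

\begin{lemma}\label{lem:smooth}
Let $W$ be as in Section~\ref{sec:elim}, let $U=U(\xi,\rho)\subset W$ with $0\notin U$, and let
\[
\varpi=\xi S+\sum_{l=1}^pc_l[v_l]\in W[K]
\]
with $p\ge1$, $v_l\in\Delta$, $c_l\in W$ and $p|c_l|<\rho$ for all $l$. Then there is a nonzero $\kappa\in\mathbb{N}[K]$ such that $\kappa\varpi$ is $U$-positive.
\end{lemma}

\begin{proof}
Choose $n\ge1$ such that $n\tau_k(v_l)$ is an integer for all $k,l$. Then $nv_l=\sum_kn\tau_k(v_l)P_k$, with nonnegative integer coefficients adding up to $n$, is a sum of $n$ vertices. So $[nv_l]$ occurs in $S^n$, and $S^n-[nv_l]\in\mathbb{N}[K]$. Put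
\[
\kappa_l=\sum_{k=0}^{n-1}S^{\,n-1-k}[kv_l]\in\mathbb{N}[K]-\{0\},\qquad\text{so that}\qquad \kappa_l(S-[v_l])=S^n-[nv_l]
\]
by telescoping. Hence
\begin{align*}
\kappa_l\Bigl(\frac1p\xi S+c_l[v_l]\Bigr)
&=\frac1p\,\xi\,\kappa_l(S-[v_l])+\frac1p(\xi+pc_l)\,\kappa_l[v_l]\\
&=\frac1p\,\xi\,(S^n-[nv_l])+\frac1p(\xi+pc_l)\,\kappa_l[v_l].
\end{align*}
Here $\xi\in U$ and $\xi+pc_l\in U$ because $|pc_l|<\rho$. So the first summand is zero or $U$-positive and the second is $U$-positive. Now put $\kappa=\prod_l\kappa_l$. Since $\varpi=\sum_l\bigl(\frac1p\xi S+c_l[v_l]\bigr)$,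
\[
\kappa\varpi=\sum_{l=1}^p\Bigl(\prod_{l'\ne l}\kappa_{l'}\Bigr)\kappa_l\Bigl(\frac1p\xi S+c_l[v_l]\Bigr)
\]
is a sum of $U$-positive elements.
\end{proof}

The condition $v_l\in\Delta$ cannot be dropped. Let $K=W=\mathbb{Q}$ and $\xi=1$, so that $0\notin U$ means $U\subset\mathbb{Q}_{>0}$. For nonzero $\kappa\in\mathbb{N}[\mathbb{Q}]$, the coefficient of $\kappa\varpi$ at the largest point of its support is the product of the coefficients of $\kappa$ and $\varpi$ at the largest points of their supports. So if the largest point of the support of $\varpi$ lies to the right of both vertices and carries a negative coefficient, no $\kappa$ makes $\kappa\varpi$ $U$-positive, however small this coefficient is.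

\section{Simple poles}\label{sec:simple}

Let $f$ be as in Theorem~\ref{thm:simple}. It has a pole, and an identity \eqref{eq:identity} for $f\circ\mu$ with $\mu$ M\"obius is also one for $f$. So we may assume that $\infty$ is a pole:
\begin{equation}\label{eq:f}
f(x)=\alpha x+\beta+\sum_{j=1}^m\frac{a_j}{x-b_j},\qquad \alpha,a_j\in K^*,\ \beta\in K,\ b_j\in K\text{ distinct}.
\end{equation}
If $m=0$, then $f(y)=\alpha y+\beta$ is already an identity \eqref{eq:identity}. Let $m\ge1$, and fix $T$ so large that all $b_j\in\Delta$.

\begin{proposition}\label{prop:plant}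
Let $\xi\in K^*$ and let $\rho>0$ be rational with $0\notin U=U(\xi,\rho)$. There is a M\"obius sum $h$ of $f$ with a simple pole at $\infty$ and only simple finite poles, all in $K$, such that $\pi(h)$ is $U$-positive and the coefficient of $y$ in the polynomial part of $h$ is $k\alpha$ with a positive integer $k$.
\end{proposition}

\begin{proof}
We want to add to $f$ functions $f\circ\mu_i$ that have a large residue in the direction $\xi$ at the vertex $P_i$ and otherwise only negligible residues at points of $\Delta$. So $\mu_i$ should send $P_i$ to $\infty$. If it also fixes $0$ and sends $\infty$ to a very distant point $c_i$, then the preimages of the given points $b_j$ will be close to the center $0$ of $\Delta$. This leads to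
\[
\mu_i(y)=c_i\,\frac y{y-P_i}=c_i\Bigl(1+\frac{P_i}{y-P_i}\Bigr),\qquad c_i=\frac{R\,\xi}{\alpha P_i}\qquad(0\le i\le r),
\]
where $R$ is a positive integer, to be chosen large. These are M\"obius maps since $c_iP_i\ne0$. For $R$ large, $c_i\ne b_j$ for all $i,j$. Then
\[
\alpha\mu_i(y)=\frac{R\xi}{P_i}+\frac{R\xi}{y-P_i},\qquad
\frac{a_j}{\mu_i(y)-b_j}=\frac{a_j(y-P_i)}{(c_i-b_j)y+b_jP_i}.
\]
The first function has residue $R\xi$ at $P_i$. The second is regular at $\infty$, and its only pole is at
\[
v_{ij}=\frac{-b_jP_i}{c_i-b_j},\quad\text{with residue}\quad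
\epsilon_{ij}=\frac{a_j(v_{ij}-P_i)}{c_i-b_j}=\frac{-a_jc_iP_i}{(c_i-b_j)^2},
\]
because $v_{ij}-P_i=-c_iP_i/(c_i-b_j)$. As $R\to\infty$ we have $c_i^{-1}=\alpha P_i/(R\xi)\to0$, hence
\[
v_{ij}=-b_jP_i\,c_i^{-1}(1-b_jc_i^{-1})^{-1}\to0,\qquad
\epsilon_{ij}=-a_jP_i\,c_i^{-1}(1-b_jc_i^{-1})^{-2}\to0 .
\]
Since $0\in\operatorname{int}\Delta$, all $v_{ij}$ lie in $\Delta$ for $R$ large. Put $g=f+\sum_{i=0}^rf\circ\mu_i$. Then
\[
\frac1R\,\pi(g)=\xi S+\sum_{i,j}\frac{\epsilon_{ij}}R[v_{ij}]+\sum_j\frac{a_j}R[b_j].
\]
There are $m(r+2)$ correction terms, a number that does not depend on $R$; their positions lie in $\Delta$ and their coefficients tend to $0$. So for $R$ large Lemma~\ref{lem:smooth} with $W=K$ gives $\kappa$ such that $\kappa\cdot\frac1R\pi(g)$, and hence $\kappa\pi(g)$, is $U$-positive. Put $h=\kappa*g$. Then $\pi(h)=\kappa\pi(g)$. The functions $f\circ\mu_i$ are regular at $\infty$, so the coefficient of $y$ in $g$ is $\alpha$, and in $h$ it is $\|\kappa\|\alpha$.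
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:simple}(i)]
Apply Lemma~\ref{lem:elim} to $W=K$ and the basis $\xi_i=\theta_i$, $1\le i\le r$, and let $\rho$ be the number it gives. For $0\le i\le r$ let $h_i$ be the M\"obius sum of Proposition~\ref{prop:plant} for the cone $U_i=U(\xi_i,\rho)$, with coefficient of $y$ equal to $k_i\alpha$. By Corollary~\ref{cor:elim} with $e=1$ there are nonzero $\kappa_i\in\mathbb{N}[K]$ such that the M\"obius sum $H=\sum_i\kappa_i*h_i$ is a polynomial. It has at most a simple pole at $\infty$. So $H=Ay+B$, where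
\[
A=\alpha\sum_{i=0}^r\|\kappa_i\|k_i\ne0,
\]
because the sum is a positive integer.
\end{proof}

\section{Poles of higher order}\label{sec:general}

We now prove Theorem~\ref{thm:general}. Let $f$, $e$ and $\alpha_q$ be as there.

\subsection{The sign condition is necessary}

Suppose that (b) fails: $e$ is even and for some real embedding $v$ all $v(\alpha_q)$ have the same sign, say positive (the negative case follows by changing all signs). Suppose that $\sum f\circ\nu_i=y$. Let $p$ be a pole of order $e$ of $f\circ\nu_1$; it lies in $K\cup\{\infty\}$. Let $t$ be the standard parameter at $p$, that is, $y-p$, or $1/y$ if $p=\infty$. If $\nu_i(p)$ is a pole $q$ of order $e$ of $f$, then the standard parameter at $q$ composed with $\nu_i$ vanishes to order exactly one at $p$. So it is $ut+O(t^2)$ with $u\in K^*$, and the coefficient of $t^{-e}$ in $f\circ\nu_i$ is $\alpha_qu^{-e}$. This is positive under $v$ because $e$ is even. If $\nu_i(p)$ is not a pole of order $e$, the coefficient is $0$. For $i=1$ it is positive. So the coefficient of $t^{-e}$ in $\sum f\circ\nu_i$ is positive under $v$, and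 $y$ has a pole of order $e\ge2$ at $p$, a contradiction. This proves (a)$\Rightarrow$(b).

\subsection{Prescribing principal parts}

Assume (b) from now on. Let $W=K^e$, so $\dim_{\mathbb{Q}}W=re$. For each pole $q$ of order $e$ put $F_q(X)=f(q+1/X)$ if $q\in K$, and $F_\infty=f$. This is $f$ composed with a M\"obius map, and the pole $q$ has been moved to $\infty$:
\[
F_q(X)=\sum_{l=0}^e\alpha_{q,l}X^l+\sum_{b\in B_q}\sum_{k=1}^ea_{q,b,k}(X-b)^{-k},\qquad\alpha_{q,e}=\alpha_q,
\]
with $B_q\subset K$ finite. Fix one such pole $q_0$, and fix $T$ such that $B_{q_0}\subset\Delta$.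

To plant a pole at $P_i$ we substitute $X=R\delta\bigl(1+\frac{\eta}{y-P_i}\bigr)$ with $\delta,\eta\in K^*$ and $R$ a large integer. In Section~\ref{sec:simple} we used $\eta=P_i$. The leading term $\alpha_qX^e$ then has at $P_i$ a principal part with coefficient vector $R^e w(q,\delta,\eta)$, where
\[
w(q,\delta,\eta)=\alpha_q\delta^e\Bigl(\binom ek\eta^k\Bigr)_{1\le k\le e}\in W,
\]
while the other poles will converge to $P_i-\eta$. To keep them inside the simplex we require
\[
\eta\in O_i:=\{\eta\in K-\{0\}:P_i-\eta\in\operatorname{int}\Delta\}.
\]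
For $e=1$ the vector $w(q,\delta,\eta)=\alpha_q\delta\eta$ can be made equal to any $\xi\in K^*$, by taking $\eta=P_i$ and $\delta=\xi/(\alpha_qP_i)$. For $e>1$ a single vector does not suffice, but positive combinations do. This is the only place where (b) enters.

\begin{lemma}\label{lem:cone}
For each $i$, every nonzero $\xi\in W$ is a finite combination, with positive rational coefficients, of vectors $w(q,\delta,\eta)$ with $q$ a pole of order $e$, $\delta\in K^*$ and $\eta\in O_i$.
\end{lemma}

\begin{proof}
Let $K_{\mathbb{R}}=K\otimes\mathbb{R}=\prod_vK_v$ be the product of the archimedean completions, $K_v\in\{\mathbb{R},\mathbb{C}\}$, and let $W_{\mathbb{R}}=K_{\mathbb{R}}^e$. Recall that $K$ is dense in $K_{\mathbb{R}}$, being the $\mathbb{Q}$-span of an $\mathbb{R}$-basis. We first show that the real convex cone generated by the vectors in question is all of $W_{\mathbb{R}}$.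

A convex cone in a finite-dimensional real vector space that is not the whole space lies in a closed half-space. So otherwise there is a nonzero $\mathbb{R}$-linear form
\[
\varphi(\zeta)=\sum_v\operatorname{Re}\sum_{k=1}^ec_{v,k}\zeta_{v,k},\qquad c_{v,k}\in K_v,
\]
on $W_{\mathbb{R}}$ with $\varphi(w(q,\delta,\eta))\ge0$ for all $q$, $\delta\in K^*$, $\eta\in O_i$. Let $\Omega_i=\{\eta\in K_{\mathbb{R}}:\tau_k(P_i-\eta)>0\ \forall k\}$, with $\tau_k$ extended to $K_{\mathbb{R}}$ by the same formulas. This set is open and contains $P_i$, and $O_i=(K\cap\Omega_i)-\{0\}$ is dense in it. As the formula for $\varphi(w(q,\delta,\eta))$ is continuous in $(\delta,\eta)\in K_{\mathbb{R}}^2$, it is nonnegative for all $\delta\in K_{\mathbb{R}}$ and $\eta\in\Omega_i$. Taking $\delta$ to be zero outside a single place $v$ we obtain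
\[
\operatorname{Re}\bigl(v(\alpha_q)\,\delta_v^e\,p_v(\eta_v)\bigr)\ge0\quad\text{for all }q,\ \delta_v\in K_v,\ \eta\in\Omega_i,\qquad p_v(z)=\sum_{k=1}^ec_{v,k}\binom ekz^k .
\]
If $v$ is complex, $\delta_v^e$ is an arbitrary complex number, so $p_v(\eta_v)=0$. If $v$ is real and $e$ is odd, $\delta_v^e$ takes both signs, so $p_v(\eta_v)=0$. If $v$ is real and $e$ is even, take $\delta_v=1$ and the poles $q,q'$ of (b): as $v(\alpha_q)$ and $v(\alpha_{q'})$ have opposite signs, again $p_v(\eta_v)=0$. Now $\eta_v$ ranges over a nonempty open subset of $K_v$, so the polynomial $p_v$ is zero. Hence all $c_{v,k}=0$ and $\varphi=0$, a contradiction.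

So $\xi$ is a nonnegative real combination of vectors $w(q,\delta,\eta)$. By Carath\'eodory's theorem for cones, the vectors used may be taken linearly independent over $\mathbb{R}$. They and $\xi$ lie in $W$, and a $\mathbb{Q}$-basis of $W$ is an $\mathbb{R}$-basis of $W_{\mathbb{R}}$. So the coefficients are the unique solution of a linear system over $\mathbb{Q}$, and are therefore rational. Drop those that vanish.
\end{proof}

\begin{proposition}\label{prop:plantgen}
Let $0\ne\xi\in W$, let $\rho>0$ be rational with $0\notin U=U(\xi,\rho)$, and let $s\in\{0,1\}$. There is a M\"obius sum $h$ of $f$, with all finite poles in $K$, such that $\pi(h)$ is $U$-positive and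
\begin{itemize}
\item if $s=0$, then $h$ is regular at $\infty$;
\item if $s=1$, then the polynomial part of $h$ has degree $e$ and leading coefficient $k\alpha_{q_0}$, with $k$ a positive integer.
\end{itemize}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:cone}, after clearing denominators, there are a positive integer $\Lambda$ and for each $i\in\{0,\dots,r\}$ finitely many triples $(q_{ia},\delta_{ia},\eta_{ia})$ as in that lemma and positive integers $m_{ia}$ with
\[
\sum_am_{ia}\,w(q_{ia},\delta_{ia},\eta_{ia})=\Lambda\xi .
\]
For a positive integer $R$ let $X_{ia}(y)=R\delta_{ia}\bigl(1+\frac{\eta_{ia}}{y-P_i}\bigr)$, which is a M\"obius map because $\delta_{ia}\eta_{ia}\ne0$, and let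
\[
g=s\,F_{q_0}(y)+\sum_{i,a}m_{ia}F_{q_{ia}}(X_{ia}(y)).
\]
This is a M\"obius sum of $f$. Consider one function $F_q(X)$ in the last sum and drop the indices, so that $P=P_i$ and $X=R\delta\bigl(1+\frac\eta{y-P}\bigr)$.

\emph{The pole at $P$.} The only pole of $X$ is $P$, and $X^l=R^l\delta^l\sum_k\binom lk\eta^k(y-P)^{-k}$. So the coefficient of $(y-P)^{-k}$ in $\sum_l\alpha_{q,l}X^l$ is, for $1\le k\le e$,
\[
\sum_{l\ge k}\alpha_{q,l}R^l\delta^l\binom lk\eta^k=R^e\Bigl(\alpha_q\delta^e\binom ek\eta^k+o(1)\Bigr)\qquad(R\to\infty).
\]

\emph{The other poles.} For $b\in B_q$ put $d=R\delta-b$, which is nonzero for $R$ large, and $v=P-R\delta\eta/d$. Then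
\[
X-b=d+\frac{R\delta\eta}{y-P}=d\,\frac{y-v}{y-P},\qquad
(X-b)^{-k}=d^{-k}\Bigl(1+\frac{v-P}{y-v}\Bigr)^k .
\]
This function is regular except at $v$, and the coefficients of its principal part at $v$ are $d^{-k}\binom kj(v-P)^j$, $1\le j\le k$. As $R\to\infty$ we have $d^{-1}\to0$ and $R\delta/d\to1$. Hence $v\to P-\eta\in\operatorname{int}\Delta$, so that $v\in\Delta$ for $R$ large, and the coefficients tend to $0$.

\emph{The point $\infty$.} Since $X(\infty)=R\delta$ is finite and, for $R$ large, not in $B_q$, the function $F_q\circ X$ is regular at $\infty$.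

Altogether, for $R$ large,
\[
R^{-e}\pi(g)=\Lambda\xi S+\sum_{l=1}^pc_l[v_l]
\]
with $p\ge1$ independent of $R$, $v_l\in\Delta$, and $c_l\to0$ as $R\to\infty$ (some $c_l$ may be $0$). The correction terms are the $o(1)$-terms at the vertices $P_i\in\Delta$, the terms at the points $v$, and, if $s=1$, the terms $R^{-e}(a_{q_0,b,k})_k[b]$ with $b\in B_{q_0}\subset\Delta$. Divide by $\Lambda$ and apply Lemma~\ref{lem:smooth} with $R$ large. With the resulting $\kappa$ put $h=\kappa*g$. Then $\pi(h)=\kappa\pi(g)$ is $U$-positive. If $s=0$, $g$ and $h$ are regular at $\infty$. If $s=1$, the polynomial part of $g$ has degree $e$ and leading coefficient $\alpha_{q_0}$, so that of $h$ has degree $e$ and leading coefficient $\|\kappa\|\alpha_{q_0}$.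
\end{proof}

\subsection{From degree $e$ to degree $1$}

Choose a basis $\xi_1,\dots,\xi_{re}$ of $W$, and let $\xi_0$, $\rho$ and $U_i$ be as in Lemma~\ref{lem:elim}. For $s\in\{0,1\}$ take functions $h_i$ as in Proposition~\ref{prop:plantgen} for the cones $U_i$. Corollary~\ref{cor:elim} gives nonzero $\kappa_i\in\mathbb{N}[K]$ such that the M\"obius sum $H_s=\sum_i\kappa_i*h_i$ is a polynomial. The polynomial $H_0$ is regular at $\infty$, so it is constant. The polynomial $H_1$ has degree exactly $e$, since its leading coefficient is $\alpha_{q_0}$ times a positive integer.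

For $e=1$ the polynomial $H_1$ is already linear. In general we lower the degree by taking differences, and this requires subtraction. The purpose of $H_0$ is to make subtraction possible. Let $\mathcal{C}\subset K(y)/K$ be the set of classes, modulo constants, of M\"obius sums of $f$. It is closed under addition and under M\"obius substitutions. Write $H_0=\sum_{i=1}^nf\circ\nu_i$. Since $H_0$ is constant and $f$ is not, $n\ge2$, and substituting $\nu_1^{-1}(y)$ for $y$ gives
\[
-f\equiv\sum_{i=2}^nf\circ(\nu_i\nu_1^{-1})\pmod K .
\]
So the class of $-f$ lies in $\mathcal{C}$, and with it that of $-f\circ\nu$ for every M\"obius map $\nu$. Hence $\mathcal{C}$ is a group, and with the class of $H(y)$ it contains that of $H(y+1)-H(y)$. Taking differences $e-1$ times, starting from $H_1$, we find in $\mathcal{C}$ the class of a polynomial $A'y+B'$, where $A'$ is $e!$ times the leading coefficient of $H_1$, so that $A'\ne0$. In other words, $\sum_if\circ\nu_i=A'y+B''$ for some M\"obius maps $\nu_i$ and some $B''\in K$. Substituting $(y-B'')/A'$ for $y$ gives (a). This completes the proof of Theorem~\ref{thm:general}.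 \qed

\section{What the criterion leaves undecided}

If for some real embedding of $K$ the function $f$ is bounded above or below on $\mathbb{R}$ minus its poles, then for every $n$ the sums $\sum_{i=1}^nf(x_i)$ are bounded on that side, so they do not represent all of $K$. There remain the functions for which $e$ is even and (b) fails at some real place, while $f$ is unbounded in both directions at every real place. An example over $\mathbb{Q}$ is $x^2+1/x$: its only pole of order $2$ is $\infty$, with $\alpha_\infty=1>0$, and near $0$ it takes large values of both signs. For such $f$ Theorem~\ref{thm:general} shows that there is no identity by M\"obius substitutions. Whether every element of $K$ is a sum of a bounded number of values of $f$ is not decided by our argument.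

\begin{thebibliography}{1}
\bibitem{SV} \emph{Sums of values of a rational function}, \texttt{https://math.mit.edu/\~{}poonen/papers/rational.pdf}.
\end{thebibliography}
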